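# Treespan on trees: W[1]-hardness from monotone counters

## 1. Ordered tree decompositions, treespan, parameterized problems, monotone counters

All graphs are finite, simple and undirected. Throughout, $G=(V,E)$ is a graph with $n$ vertices.

**Definition (tree decomposition).** A tree decomposition $(\{X_i\}_{i\in V(T)},T)$ of $G$ is a tree $T$ with a bag $X_i\subseteq V$ for each node $i$ such that every vertex of $G$ lies in some bag, every edge of $G$ has both endpoints in some bag, and for each $v\in V$ the nodes whose bags contain $v$ induce a connected subtree of $T$.

**Definition (ordered tree decomposition).** This is a tree decomposition together with a root $r$ of $T$ such that $|X_r|=1$ and, for every non-root node $i$ with parent $j$, $|X_i\setminus X_j|\le 1$. So going down the tree, each bag introduces at most one new vertex.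

Example. For the path $a - b - c$, the chain of bags $\{a\},\{a,b\},\{b,c\}$ with root $\{a\}$ is an ordered tree decomposition. The chain $\{a,b\},\{b,c\}$ is a tree decomposition but not an ordered one for either choice of root, since the root bag has two elements.

**Definition (treespan; Fomin, Heggernes and Telle).** Let $s(v)=|\{i: v\in X_i\}|$ be the number of bags containing $v$. Then
$$ts(G)=\min_{\text{ordered tree decompositions of }G}\ \max_{v\in V}s(v)\;-\;1 .$$

Example. In the chain above, $s(a)=s(b)=2$ and $s(c)=1$, so $ts\le 1$. Conversely, let $uv$ be any edge of any graph. The topmost node containing $u$ and the topmost node containing $v$ are different, because a node introduces at most one vertex. Some bag $X_i$ contains both ends, and $i$ is not the topmost node of at least one of them. That one lies in two bags, so $ts\ge 1$. Hence a path with at least two vertices has treespan exactly $1$; for longer paths continue the same chain of bags.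

Treespan generalizes bandwidth, the minimum over linear orderings of $V$ of the largest distance in the ordering between the ends of an edge; for instance $ts(G)=bw(G)$ for every proper interval graph. We shall not use this.

**Recalled notions (parameterized problems).** A problem with parameter $k$ is fixed-parameter tractable (FPT) if it is solved in time $f(k)\,n^{O(1)}$ for a computable $f$, and it is in XP if it is solved in time $n^{f(k)}$ up to a factor depending on $k$. A parameterized reduction runs in time $F(k)\,n^{O(1)}$ and outputs an equivalent instance whose parameter is bounded by a computable function of $k$. A problem is W[$t$]-hard if every problem in W[$t$] reduces to it this way. If a W[1]-hard problem is FPT then FPT = W[1]. Multicolored Clique (given a graph with vertex classes $V_1,\dots,V_m$, is there a clique with exactly one vertex from each class?) is W[1]-hard with parameter $m$. ETH is the hypothesis that for some $\delta>0$ there is no $O(2^{\delta N})$ algorithm for 3-SAT on $N$ variables. XNLP is the class of parameterized problems solvable nondeterministically in time $f(k)n^{O(1)}$ and space $f(k)\log n$; its hardness is taken under reductions that use space $F(k)+O(\log n)$ and bound the new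 parameter by a function of the old one.

**Definition (Checking Counters, CC).** Input: $m\ge 1$, $\nu\ge 0$ (in unary), and a list of tests $\tau_j=(i_j,r_j,i'_j,r'_j)$, $1\le j\le J_0$, with $i_j,i'_j\in[m]$ and $r_j,r'_j\in\{0,\dots,\nu\}$. Question: are there vectors $x^1\le x^2\le\dots\le x^{J_0}$ (componentwise) in $\{0,\dots,\nu\}^m$ such that for no $j$ both $x^j_{i_j}=r_j$ and $x^j_{i'_j}=r'_j$?

So $m$ counters may only increase, and test $j$ forbids one combination of values of two counters at time $j$. A test with $i_j=i'_j$ and $r_j\ne r'_j$ can never be violated. We delete such tests; the answer does not change, because the vector of a deleted test can be copied from a neighboring test, and an empty list is a yes-instance. A test $(i,r,i,r)$ is allowed and says "counter $i$ is not $r$ now".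

Example. Let $m=1$, $\nu=1$. The list $(1,1,1,1),(1,0,1,0)$ is a yes-instance: $x^1=0$, $x^2=1$. The list $(1,0,1,0),(1,1,1,1)$ is a no-instance: the first test forces $x^1=1$, monotonicity gives $x^2=1$, and the second test is violated.

## 2. Is treespan on trees fixed-parameter tractable?

It is known that for each fixed $k$ one can decide $ts(G)\le k$ in polynomial time (the problem is in XP), and that it is decidable in polynomial time on trees of bounded maximum degree. Open problem 4 of "Computation of Treespan" asks: given a tree $G$ and an integer $k$, can one decide in $O(f(k)\cdot n^{O(1)})$ time whether $ts(G)\le k$? In other words, on trees, is the exponent of $n$ forced to grow with $k$?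

The answer is no, under the standard assumption FPT $\ne$ W[1].

**Theorem 1.** From an instance of CC with $m$ counters one can compute, in time $F(m)\cdot\mathrm{poly}(\text{input})$, a tree $G$ of maximum degree at most $2k+2$, where $k=2m^2+7m+27$, such that $ts(G)\le k$ if and only if the instance is a yes-instance.

**Theorem 2.** Deciding $ts(G)\le k$ on trees is W[1]-hard parameterized by $k$ (even by $k+\Delta(G)$). Hence it is not solvable in $f(k)\,n^{O(1)}$ time unless FPT = W[1].

**Theorem 3.** On trees:
(a) assuming ETH, there is no $f(k)\,n^{o(\sqrt k)}$ algorithm;
(b) the problem is XNLP-hard, and W[$t$]-hard for every $t$;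
(c) for $k\ge 1$ it is solvable in time $(k+1)^{O(k)}n^{k+O(1)}$.

Theorems 1 and 2 use only the W[1]-hardness of Multicolored Clique; parts (a) and (b) of Theorem 3 use published theorems quoted in Section 10. Some assumption is unavoidable: the problem is in NP (the certificate is an ordered tree decomposition, which by Lemma 1 below can be taken with $n$ nodes), so an unconditional negative answer would imply P $\ne$ NP.

## 3. Rooted models of a graph

The bags are clumsy. We replace them by a rooted tree on the vertex set itself.

**Definition (model).** A model of a connected graph $G$ is a rooted tree $T$ on the vertex set $V(G)$ such that the two ends of each edge of $G$ are comparable in $T$ (one is an ancestor of the other). Edges of $T$ need not be edges of $G$.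

We say above/below for proper ancestor/proper descendant. $T_w$ is the set consisting of $w$ and its descendants. If $u$ is above $v$, put $d(u,v)=\mathrm{depth}(v)-\mathrm{depth}(u)$. A lower neighbor of $v$ is a $G$-neighbor of $v$ that is below $v$. Finally
$$\mathrm{span}_T(v)=|\{w\text{ below }v:\ T_w\text{ contains a }G\text{-neighbor of }v\}| .$$
Equivalently, take the $T$-paths from $v$ down to all its lower neighbors; the span of $v$ is the number of vertices other than $v$ on the union of these paths.

Example. Let $G$ be the star with center $z$ and leaves $l_1,\dots,l_4$. Let $T$ have root $l_1$, then $l_2$, then $z$, and let $l_3,l_4$ be children of $z$. The spans of $l_1,l_2,z$ are $2,1,2$, and those of $l_3,l_4$ are $0$.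

**Lemma 1.** $ts(G)=\min_T\max_v\mathrm{span}_T(v)$, where $T$ runs over the models of $G$.

**Step 1 (from a model to bags).** We show $\le$. Given $T$, use $T$ itself as decomposition tree with bags
$$X_w=\{w\}\cup\{v\text{ above }w:\ v\text{ has a }G\text{-neighbor in }T_w\}.$$
The root bag has size $1$. Let $u$ be the parent of $w$ and let $v\in X_w$, $v\ne w$. Either $v=u\in X_u$, or $v$ is above $u$ and has a neighbor in $T_w\subseteq T_u$, so $v\in X_u$. Thus $X_w\setminus X_u\subseteq\{w\}$. If $uv$ is an edge with $v$ above $u$, then $u,v\in X_u$. The nodes whose bags contain $v$ are $v$ and the vertices on the $T$-paths from $v$ to its lower neighbors; this is a connected set of size $1+\mathrm{span}_T(v)$.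

**Step 2 (from bags to a model).** We show $\ge$. Given an ordered tree decomposition, let $top(v)$ be the node closest to the root whose bag contains $v$. If $top(v)=i$ is not the root and has parent $j$, then $v\in X_i\setminus X_j$. Since $|X_r|=1$ and each other bag introduces at most one vertex, $top$ is injective. Define: $u$ is above $v$ if and only if $top(u)$ is a proper ancestor of $top(v)$. The vertices above a given vertex form a chain, and the vertex of $X_r$ is above all others, so this is a rooted tree $T$ on $V$. If $uv$ is an edge, contained in the bag $X_i$, then $top(u)$ and $top(v)$ are ancestors of $i$ or equal to $i$, so they are comparable. Hence $T$ is a model. Now let $w$ be counted in $\mathrm{span}_T(v)$ because $x\in T_w$ is a neighbor of $v$, and take a bag $X_i$ containing $v$ and $x$. The node $top(w)$ is $top(x)$ or above it, hence is $i$ or above $i$; and it is below $top(v)$. So $top(w)$ lies on the path from $top(v)$ to $i$, and $v\in X_{top(w)}$ by connectivity. The nodes $top(w)$ are distinct for distinct $w$ and differ from $top(v)$. Therefore $s(v)\ge 1+\mathrm{span}_T(v)$. $\square$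

**(F0)** A nonempty set $F$ that is connected in $G$ has a topmost vertex: some $f\in F$ with $F\subseteq T_f$. Proof: take $f\in F$ of minimum depth. If $F\not\subseteq T_f$, there is an edge $xy$ inside $F$ with $x\in T_f$, $y\notin T_f$. Since $x,y$ are comparable and $y\notin T_f$, $y$ is above $x$. Both $y$ and $f$ are ancestors of $x$ or equal to $x$, so they are comparable, and $y\notin T_f$ forces $y$ above $f$. This contradicts the choice of $f$.

**Definition (normal model).** $T$ is normal if $G[T_w]$ is connected for every $w$.

Example. For the path $a-b-c$, let $T$ be the chain $b,a,c$ from the root down. It is a model, but $T_a=\{a,c\}$ is not connected in $G$. Here $\mathrm{span}(b)=2$ although $d(b,a)+d(b,c)=3$. Hanging $a$ and $c$ both as children of $b$ gives a normal model.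

**Lemma 2.** For every model $T$ of a connected graph there is a normal model $T'$ with $\mathrm{span}_{T'}(v)\le\mathrm{span}_T(v)$ for all $v$.

*Proof.* Among the models whose spans are pointwise at most those of $T$, take one with minimum sum of depths and call it $T$ again. Suppose $G[T_w]$ is disconnected. Since $G$ is connected, $w$ is not the root; let $u$ be its parent. Let $A$ be a component of $G[T_w]$ not containing $w$. Delete $A$ from $T_w$, giving each remaining vertex its nearest remaining ancestor as parent, and hang $A$, with the order induced by $T$, below $u$; by (F0) this order has a topmost vertex. There are no edges between $A$ and $T_w\setminus A$. Every neighbor of $A$ outside $T_w$ is comparable with a vertex of $T_w$, hence is above $w$, i.e. it is $u$ or above $u$. All other comparabilities needed by edges are kept, so this is a model. Its ancestor relation is a subset of the old one, so whenever $w'$ is counted in the new span of $v$ it was counted in the old one: spans do not increase. No depth increases, and each vertex of $A$ loses the ancestor $w$, so the sum of depths decreases. Contradiction. $\square$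

**(F1)** If $u$ is a lower neighbor of $v$, then $d(v,u)\le\mathrm{span}(v)$, since the $d(v,u)$ vertices of the path other than $v$ are all counted. Since each lower neighbor is itself counted, $v$ has at most $\mathrm{span}(v)$ lower neighbors.

**(F2)** If $G$ is a tree and $T$ is normal, then $\mathrm{span}(v)=\sum d(v,u)$ over the lower neighbors $u$ of $v$. Indeed, if a vertex $w$ below $v$ were on the paths to two lower neighbors, then $T_w$ would be connected, avoid $v$, and contain vertices of two different components of $G-v$.

With these tools the simplest cases can be done by hand.

*Linear models.* If $T$ is a path, then $\mathrm{span}(v)$ is the distance to the lowest lower neighbor, so a linear ordering of bandwidth $b$ is a model with spans at most $b$. Hence $ts(G)\le bw(G)$ for connected $G$. The gain of treespan over bandwidth is that $T$ may branch.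

*Degrees.* Let $v$ have degree $\Delta$ and suppose $a$ of its neighbors are above it. They are at distinct distances, so the topmost one has distance at least $a$ and span at least $a$. The other $\Delta-a$ are below, so $v$ has span at least $\Delta-a$. Thus $ts(G)\ge\lceil\Delta/2\rceil$. If $G$ is a tree with $\Delta\ge 2$, root it at a leaf: each vertex has at most $\Delta-1$ children, so
$$\lceil\Delta/2\rceil\le ts(G)\le\Delta-1 .$$

*Consequences.* A star with $d\ge1$ leaves has treespan exactly $\lceil d/2\rceil$: put $\lceil d/2\rceil$ leaves in a chain above the center and the others as its children. Every tree with $\Delta=3$ has treespan $2$. A tree has $ts\le 1$ only if $\Delta\le 2$, that is, only if it is a path. In general a tree with $\Delta\le k+1$ (and $k\ge1$) satisfies $ts\le k$ and one with $\Delta>2k$ does not; the question is about the range in between.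

## 4. A recursion with deadlines, and the source of its exponent

The natural first attempt is an algorithm: guess the root $w$ of a normal model, remove it, and recurse into the components of $G-w$. A component must remember that a vertex outside it is waiting for one of its vertices. This works, and proves Theorem 3(c); we then look at what keeps it from being FPT.

Let $G$ be a tree with $n$ vertices and $k\ge 1$. For a connected nonempty $U\subseteq V(G)$, a boundary edge of $U$ is an edge $ux$ with $u\notin U$, $x\in U$. Different boundary edges have different outer ends $u$, since a vertex outside $U$ with two neighbors in the connected set $U$ would close a cycle. Let $\delta$ assign to each boundary edge a value in $\{1,\dots,k\}$, a deadline for the depth of $x$. Define $\Phi(U,\delta)$ recursively. It is false if $U$ has more than $k$ boundary edges. Otherwise it is true if and only if there is $w\in U$ such that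

1. each boundary edge $ux$ with $x\ne w$ has $\delta(ux)\ge 2$; and
2. there are integers $\delta_{U'}\ge 1$ for the components $U'$ of $G[U]-w$, with $\sum\delta_{U'}\le k$, such that each $\Phi(U',\delta')$ is true, where $\delta'$ gives the boundary edge from $w$ to $U'$ the value $\delta_{U'}$ and gives every old boundary edge of $U$ entering $U'$ its old value minus $1$.

The values of $\delta'$ are again in $\{1,\dots,k\}$: an old boundary edge entering $U'$ ends at some $x\ne w$, so (1) applies.

**Claim.** $ts(G)\le k$ if and only if $\Phi(V,\emptyset)$ is true.

**Step 1 (a true value gives a model).** We show by induction on $|U|$: if $\Phi(U,\delta)$ is true, the chosen vertices form a model of $G[U]$ with spans at most $k$ in which, counting the root as depth $1$, each boundary edge $ux$ has $\mathrm{depth}(x)\le\delta(ux)$. Make $w$ the root and hang below it the models of the components $U'$. A boundary edge at $w$ has depth $1\le\delta$. A boundary edge entering $U'$ has depth at most $\delta(ux)-1$ inside $U'$, hence at most $\delta(ux)$. The neighbor of $w$ in $U'$ has depth at most $\delta_{U'}$ inside $U'$, so it is at distance at most $\delta_{U'}$ from $w$ and $\mathrm{span}(w)\le\sum\delta_{U'}\le k$. Spans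 of vertices in $U'$ do not change, as their lower neighbors lie in $U'$. For $U=V$, Lemma 1 gives $ts(G)\le k$.

**Step 2 (a model gives a true value).** Let $T$ be a normal model of $G$ with spans at most $k$ (Lemmas 1 and 2). For every $w$ the components of $G[T_w]-w$ are exactly the sets $T_{w'}$, $w'$ a child of $w$: each is connected, and there are no edges between the sets of different children. Every outer end of a boundary edge of $T_w$ is comparable with a vertex of $T_w$ and not in $T_w$, so it is above $w$. If there are $h\ge 1$ boundary edges, their $h$ outer ends form a chain above $w$, and the $T$-path from the topmost outer end to its neighbor in $T_w$ contains, below that outer end, the other $h-1$ outer ends and $w$. By (F1), $h\le k$. For $U=T_w$ choose the vertex $w$ and let $\delta(ux)$ be the depth of $x$ in $T_w$, with $w$ at depth $1$. Since $u$ is above $w$, this value lies between $1$ and $d(u,x)\le k$. It is at least $2$ if $x\ne w$. It drops by $1$ when we pass to the child's set containing $x$. For a new boundary edge $wx$ the value in the child's set is $d(w,x)$, and by (F2) these values sum to $\mathrm{span}(w)\le k$. So conditions (1) and (2) hold at every $w$; by induction from the leaves of $T$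 upward, all these values of $\Phi$ are true, in particular $\Phi(V,\emptyset)$.

**Step 3 (running time).** A set $U\ne V$ is a component of $G$ minus its set of boundary edges. The number of edge sets of size at most $k$ is
$$\sum_{h=0}^{k}\binom{n-1}{h}\le\sum_{h=0}^k\binom kh(n-1)^h=n^k,$$
and each leaves at most $k+1$ components. So there are at most $(k+1)n^k+1$ sets $U$ with at most $k$ boundary edges, and at most $k^k$ functions $\delta$ for each. A state is evaluated with at most $n$ choices of $w$ and at most $2^k$ choices of $(\delta_{U'})$, because the number of $c$-tuples of positive integers with sum at most $k$ is $\binom kc$. Storing the values of all states gives total time $(k+1)^{O(k)}n^{k+O(1)}$. This proves Theorem 3(c). $\square$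

The deadlines cost only $k^k$. The recursion fails to be FPT at one place: the number of sets $U$. If $m$ long paths of length $\ell$ meet at a vertex $q$, there are $\ell^m$ connected sets that contain $q$ and cut each path once. Such a set records $m$ positions, each of which can only move toward $q$ as we descend in $T$. That is a vector of $m$ monotone counters. The rest of the lecture makes these $m$ positions independent and lets them be tested against each other, so that Checking Counters is simulated.

## 5. Multicolored cliques from monotone counters

This section derives Theorem 2 from Theorem 1. Take an instance of Multicolored Clique with $m\ge 2$ classes, not all empty, padded with isolated vertices so that every $|V_i|=\nu+1$, and number each class $0,\dots,\nu$. As $m\ge 2$, isolated vertices lie in no multicolored clique. Let $\mathcal L$ be the list of all $(i,r,i',r')$ with $i<i'$ such that vertex $r$ of $V_i$ is not adjacent to vertex $r'$ of $V_{i'}$. The CC instance is $\mathcal L$ repeated $m\nu+1$ times. If $\mathcal L$ is empty, both instances are yes-instances, so let it be nonempty.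

**Step 1 (clique to counters).** A multicolored clique gives a constant sequence of vectors, and no test is violated.

**Step 2 (counters to clique).** Counters may move during a pass over $\mathcal L$, so one pass would not certify anything; the repetition handles this. In a solution, $\sum_i x_i$ is a nondecreasing integer in $[0,m\nu]$, so it increases strictly between consecutive tests at most $m\nu$ times in total. A pass in which the vector is not constant contains a strict increase between two consecutive tests of that pass. There are $m\nu+1$ passes, so some pass sees a constant vector $x$. No test of $\mathcal L$ is violated by $x$, so vertex $x_i$ of $V_i$ and vertex $x_{i'}$ of $V_{i'}$ are adjacent for all $i<i'$: a multicolored clique.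

The composition with Theorem 1 is computed in time $F(m)$ times a polynomial, and both $k=2m^2+7m+27$ and $k+\Delta(G)\le 3k+2$ depend on $m$ only. This gives Theorem 2. $\square$

It remains to prove Theorem 1.

## 6. Prescribing capacities with $k$-ary trees

We want to design a tree in which different vertices have different span bounds.

**Definition ($c$-model).** Let $k\ge1$, $M$ a tree, $c:V(M)\to\{0,\dots,k\}$. A $c$-model is a model of $M$ with $\mathrm{span}(v)\le c(v)$ for all $v$.

Example. Let $M$ be the path $u-v-w$ with $c(v)=0$. Then $v$ has no lower neighbor, so $u$ and $w$ are both above $v$, at distinct distances, and one of them has span at least $2$. With $c(u)=c(w)=1$ there is no $c$-model; with $c(u)=2$, $c(w)=1$ the chain $u,w,v$ is one.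

How do we enforce capacities when the only global condition is $\mathrm{span}\le k$? The first idea is to attach $k-c(v)$ leaves to $v$, each eating one unit of the span of $v$. It fails because a leaf can be placed above $v$. Take $k=2$ and the path above with $c(u)=c(w)=1$, $c(v)=0$: attach one leaf to each of $u,w$ and two leaves $l_1,l_2$ to $v$. Let $l_1$ be the root, $u$ its child, let $u$ have children $v$ and its own leaf, let $v$ have children $w$ and $l_2$, and let $w$ have its leaf as child. The spans of $l_1,u,v,w$ are $2,2,2,1$. So the spans are at most $2$ although $M$ has no $c$-model: $l_1$ escaped upward.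

The remedy is to attach something that cannot escape upward: a deep tree in which every vertex already has $k$ children. If the root $y$ of such a tree is above $v$, it is overloaded unless some of its children go above it, and the same happens to these children, and so on. The chain of forced escapes becomes so dense that it forms a wall of more than $k$ consecutive vertices, and no vertex outside can bridge the wall. One exception remains: if the root of $T$ lies inside the attached tree, there is nothing above the wall. For $k=1$ and $M=\{v\}$ with $c(v)=0$, an attached path can be rooted at its far end, with all spans at most $1$ and $y$ above $v$. Taking two copies of everything deals with this, since the root lies in only one of them.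

**Construction.** Let $H$ be the rooted tree with root at level $0$ in which every non-leaf has exactly $k$ children and all leaves are at level $L=k(k+1)+1$. Fix $a_*\in V(M)$. Let $\widehat M$ be $M$ with $k-c(v)$ disjoint copies of $H$ attached to each $v$ (an edge from $v$ to the root of each copy). Let $G$ consist of two copies of $\widehat M$ plus the edge $a_*^1a_*^2$.

**Lemma 3.** (i) If $M$ has a $c$-model with root $a_*$ and $\mathrm{span}(a_*)\le c(a_*)-1$, then $ts(G)\le k$. (ii) If $ts(G)\le k$, then $M$ has a $c$-model.

**Step 1 (part (i)).** Here we only hang things in the obvious way. Use the given model on both copies of $M$, make $a_*^2$ a child of $a_*^1$, and below each $v$ hang each attached copy of $H$ in its natural rooted form, with its root a child of $v$. This is a model of $G$. Each attached copy contributes exactly $1$ to the span of $v$ and changes no path between vertices of $M$. So a vertex $v\ne a_*^1$ of a copy of $M$ has span at most $c(v)+(k-c(v))=k$, and $a_*^1$ has span at most $(c(a_*)-1)+(k-c(a_*))+1=k$. Vertices of $H$ have span at most $k$.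

**Step 2 (part (ii): setting).** Let $T$ be a normal model of $G$ with spans at most $k$ and root $\rho$ (Lemmas 1 and 2). By symmetry assume $\rho$ is not in copy 2. Let $H$ now denote a copy attached to $v$ in copy 2, with root $y$. We claim that $y$ is below $v$. Suppose instead that $y$ is above $v$.

**Step 3 (the escaping chain is monotone).** The purpose of this step is to follow the forced escapes. For $x\in V(H)$ let $\pi(x)$ be its parent in $H$, with $\pi(y)=v$. If $x$ is a non-leaf of $H$ that is above $\pi(x)$, let $A(x)$ be the set of $H$-children of $x$ that are above $x$, and $a(x)=|A(x)|$. The lower neighbors of $x$ are $\pi(x)$ and the $k-a(x)$ other children, so (F2) gives $k\ge d(x,\pi(x))+(k-a(x))$, i.e.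
$$1\le d(x,\pi(x))\le a(x). \tag{1}$$
Put $x_0=y$, and for $0\le j<L$ let $x_{j+1}$ be the topmost element of $A(x_j)$. This makes sense: $x_j$ has level $j<L$, so it is a non-leaf; it is above $\pi(x_j)$, so $A(x_j)\ne\emptyset$ by (1); and the elements of $A(x_j)$ are all above $x_j$, so they form a chain. The other elements of $A(x_j)$ lie strictly between $x_{j+1}$ and $x_j$, so $d(x_{j+1},x_j)\ge a(x_j)$. If $x_{j+1}$ is a non-leaf, (1) gives $a(x_{j+1})\ge d(x_{j+1},x_j)$. Hence
$$1\le a(x_0)\le a(x_1)\le\dots\le a(x_{L-1})\le k .$$

**Step 4 (a wall).** We find a stretch with no slack. There are $L>k(k+1)$ indices and at most $k$ values, so some value is taken at $k+2$ indices, and by monotonicity at consecutive ones $j_0,\dots,j_0+k+1$. For $j_0\le j\le j_0+k$ we have $a(x_j)\le d(x_{j+1},x_j)\le a(x_{j+1})=a(x_j)$, so $d(x_{j+1},x_j)=a(x_j)$: the vertices strictly between $x_{j+1}$ and $x_j$ are exactly the $a(x_j)-1$ other elements of $A(x_j)$, which lie in $V(H)$. Put $w=x_{j_0+k+1}$. The $T$-path from $w$ down to $x_{j_0}$ lies in $V(H)$, has at least $k+2$ vertices, and all of it is above $v$.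

**Step 5 (nothing bridges the wall).** This gives the contradiction. As $\rho\notin V(H)$, $\rho$ is above $w$. The graph $G-V(H)$ is connected and contains $\rho$ and $v$; take a path in it from $\rho$ to $v$. Let $u$ be its last vertex that is above $w$; since $v$ is below $w$, there is a next vertex $u'$. Let $f'$ be the topmost vertex of the part $[u',v]$ (by (F0)). It is $v$ or above $v$, hence comparable with $w$. It is not above $w$ by the choice of $u$, and it is not $w$ because $w\in V(H)$. So $f'$ is below $w$, on the $T$-path from $w$ to $v$; since it is not in $V(H)$, it is below $x_{j_0}$. Thus $u'\in T_{f'}$ is below $x_{j_0}$, while $u$ is above $w$, and $u,u'$ are adjacent. By (F1), $\mathrm{span}(u)\ge d(u,u')\ge k+2$, a contradiction. So $y$ is below $v$.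

**Step 6 (restriction).** Restrict $T$ to the second copy of $M$: the parent of a vertex is its nearest ancestor in that copy, and the root is given by (F0). This is a model of $M$. In $T$, the span of a vertex $v$ of this copy counts the $k-c(v)$ roots of its attached copies of $H$, all below $v$ by the claim, and also every vertex of $M$ counted in the restricted model. So the restricted span is at most $k-(k-c(v))=c(v)$. $\square$

## 7. A tree of legs and a clock

By Lemma 3 we may now design a tree with capacities. Let us first see what the design must overcome.

Take $m$ long paths (legs) meeting at $q$. If $q$ may be high in the model, nothing happens: root the model at $q$ and let each leg hang as its own branch; then $q$ has span $m$, all other spans are at most $1$, and the legs never share a position. In a normal model, whatever lies below a removed vertex separates into components that do not interact. So the legs can only interact above their common vertex, and we force $q$ to the bottom: $c(q)=0$ puts all neighbors of $q$ above $q$. Now look at the path $P$ of $T$ from the root to $q$. Every leg has to progress along $P$ until it reaches $q$, with jumps bounded by capacities, and all legs share $P$.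

The ingredients are as follows.

* A clock: a further path ending in $q$ that cuts $P$ into rounds. Round $t$ is an interval $I_t$ of at most $O_t$ vertices followed by a block $B_t$ of about $g$ vertices, of which none belongs to a leg.
* Legs: an ordinary leg vertex has capacity $C$, just enough to jump over one block and too little to jump over two. So each leg advances at least one vertex per round. The leg has $\nu$ more vertices than there are rounds, so its total surplus is at most $\nu$: the surplus is a counter that only increases.
* Tests: at the round of test $j$, the leg vertex sitting in front of the block tells the value of the counter. The vertices that stand for the forbidden values carry three extra leaves each and have reduced capacity. To jump the block such a vertex must leave at least two of its leaves in $I_{t_j}$, and $I_{t_j}$ is made so short that only one such vertex fits.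
* Starts: each leg begins with a gadget that forces its beginning onto $P$ above the clock. The starts of the $m$ legs must occupy different stretches of $P$, so leg $1$ has to survive the starts of legs $2,\dots,m$. Special vertices (waiters) of larger capacity serve this.
* Squeeze tests: waiters could also be used to idle during some rounds, which would make a counter negative. Additional tests at the beginning push every counter up to at least $0$.

**Definition (constants).** Given a CC instance, put
$$O=2m+6,\quad g=2O,\quad C=g+3+2O=2g+3,\quad D_m=C+1,\quad D_i=D_{i+1}+2m+1\ (i<m),\quad k=D_1 .$$
Then $C=8m+27$ and $k=8m+28+(m-1)(2m+1)=2m^2+7m+27$. Put $\Lambda=mk$ and $s=2\nu+\Lambda+2$.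

For $m=1$ these are $O=8$, $g=16$, $C=35$, $D_1=k=\Lambda=36$.

**Definition (test list and rounds).** First, for each $i\in[m]$ and $r=-\Lambda,-\Lambda+1,\dots,-1$ in this order, the squeeze test $(i,r,i,r)$. Then the CC tests in order. Let $J\ge1$ be the total number of tests, $t_j=\Lambda+1+js$ the test round of test $j$, $N+1=t_J+s$, and $\ell=N+1+\nu$. For $1\le t\le N+1$ put $O_t=m+3$ if $t$ is a test round and $O_t=O$ otherwise.

**Definition (the skeleton $M$ and its capacities).** A pendant of a vertex $v$ is a leaf attached to $v$, with a single exception: the vertex $\alpha$ below is called a pendant of $d_1$ although it has one further neighbor $a_*$.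

* *Center.* A vertex $q$ with $c(q)=0$ and $g$ pendants of capacity $g$.
* *Clock.* A path $z_0,b_1,x_1,z_1,b_2,x_2,z_2,\dots,b_N,x_N,z_N,q$ with $c(b_t)=c(x_t)=1$ and $c(z_{t-1})=O_t+g+1$ for $1\le t\le N+1$. Each $b_t$ has $g$ pendants of capacity $g$. Put $b_{N+1}:=q$.
* *Leg $i\in[m]$.* A path $d_i,e_i,y_{i,i},y_{i,i+1},\dots,y_{i,m},p_{i,1},\dots,p_{i,\ell},q$. Here $c(d_i)=c(e_i)=1$, and $d_i$ has $D_i$ pendants of capacity $D_i$. Further $c(y_{i,j})=D_{j+1}+2m$ for $j<m$ and $c(y_{i,m})=C$. The $y_{i,j}$ are the waiters. Let $Y_i=\{y_{i,j}\}_j\cup\{p_{i,l}\}_l$.
* *Heavy vertices.* For each test $j=(i,r,i',r')$ attach $3$ pendants to $p_{i,t_j+r}$ and $3$ pendants to $p_{i',t_j+r'}$ (so $6$ if these coincide). These pendants have capacity $6$. A $p$-vertex with pendants is heavy and has capacity $g+5$. All other $p_{i,l}$ have capacity $C$.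
* *Root.* A leaf $a_*$ with $c(a_*)=2$, attached to one pendant $\alpha$ of $d_1$.

Example. For $m=1$ the skeleton is two long paths ending in $q$, namely the clock $z_0,\dots,z_N,q$ and the leg $d_1,e_1,y_{1,1},p_{1,1},\dots,p_{1,\ell},q$, with $16$ pendants at $q$ and at each $b_t$, $36$ pendants at $d_1$, and $6$ pendants at each heavy vertex (for $m=1$ every test that is not deleted has the form $(1,r,1,r)$).

We need three simple observations.

**(O1)** *If $p_{i,l}$ is heavy, then $p_{i,l+1}$ exists and is not heavy, and each $p$-vertex is heavy for at most one test.* The indices used by test $j$ lie in the window $[t_j-\Lambda,t_j+\nu]$, which is contained in $[1,\ell-1]$: $t_1-\Lambda=1+s\ge 1$, and $t_J+\nu=N+1-s+\nu\le\ell-1$. In particular $p_{i,\ell}$ is not heavy. Each test uses at most one index per leg, since tests with $i=i'$ have $r=r'$. Windows of consecutive tests are separated: $t_{j+1}-\Lambda=t_j+2\nu+2>t_j+\nu+1$. So an index after one used by test $j$ is neither used again by test $j$ on that leg nor in another window.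

**(O2)** *Every $u\in Y_i$ has $c(u)<D_i$.* For $i\le j<m$, $D_{j+1}+2m<D_j\le D_i$; and $g+5\le C<D_m\le D_i$. Moreover all capacities are at most $k$: they are at most $D_1=k$ on legs and $d$-pendants, and $O+g+1=6m+19<k$ bounds the clock capacities; the remaining ones are $0$, $g$, $6$, $2$.

**(O3)** *Degrees and size.* Let $G$ be built from $(M,c,k,a_*)$ as in Section 6. In $M$, $q$ has degree $g+1+m=5m+13$, $d_i$ has degree $D_i+1$, $b_t$ has degree $g+2$, a $p$-vertex at most $8$, and the others at most $2$; all are at most $k+2$. Copies of $H$ add at most $k$ to a degree, $a_*$ gets degree $1+(k-2)+1$, and vertices of $H$ have degree at most $k+1$. So the maximum degree of $G$ is at most $2k+2$. The size of $M$ is polynomial in $m$ and the (unary) input, and $H$ has size depending on $k$, hence on $m$, only. So $G$ is computed in time $F(m)\cdot\mathrm{poly}(\text{input})$.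

## 8. From a counter solution to a model

Let $x^1\le\dots\le x^{J_0}$ be a solution of the CC instance. We build a $c$-model of $M$ with root $a_*$ and $\mathrm{span}(a_*)=c(a_*)-1$; Lemma 3(i) then gives $ts(G)\le k$.

**Step 1 (a schedule for each leg).** We decide how far each leg has advanced after each round. Between consecutive test rounds there are $s-1\ge\nu$ other rounds, and $s\ge\nu$ rounds follow $t_J$. So for each $i$ we can choose integers $0=\sigma_i(0)\le\sigma_i(1)\le\dots\le\sigma_i(N+1)=\nu$ with increments $\sigma_i(t)-\sigma_i(t-1)\in\{0,1\}$ and no increment at test rounds, such that $\sigma_i=0$ up to and including all squeeze-test rounds (in particular $\sigma_i(1)=0$), and $\sigma_i$ equals the $i$-th entry of the corresponding vector at each CC-test round. Put $\lambda_i(t)=t+\sigma_i(t)$. Then $\lambda_i(t)-\lambda_i(t-1)\in\{1,2\}$, it is $1$ at test rounds, and $\lambda_i(0)=0$, $\lambda_i(1)=1$, $\lambda_i(N+1)=\ell$. Round $t$ of leg $i$ consists of the $p_{i,l}$ with $\lambda_i(t-1)<l\le\lambda_i(t)$. Its last vertex $p_{i,\lambda_i(t)}$ is said to be parked at $t$. Let $Q_t$ be the set of $i$ whose vertex parked at $t$ is heavy; $Q_0=\emptyset$.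

**Step 2 (few heavy vertices are parked at once).** This controls the lengths of the intervals. A heavy vertex of test $j$ has index in $[t_j-\Lambda,t_j+\nu]$ and $0\le\sigma_i\le\nu$, so it can be parked only at rounds in $[t_j-\Lambda-\nu,t_j+\nu]$. These windows are disjoint for different tests because $s>2\nu+\Lambda$. So for each $t$ the heavy vertices parked at $t$ belong to one test; hence $|Q_t|\le 2$ and they have at most $6$ pendants in total. If $|Q_t|=2$, they have $3$ pendants each.

At a test round $t_j$, a parked heavy vertex belongs to test $j$ and has the form $p_{i,t_j+r}$ with $\sigma_i(t_j)=r$. For squeeze tests this is impossible, as $\sigma_i(t_j)=0\ne r$. For CC tests, which are not violated, at most one heavy vertex is parked at $t_j$: two of them would mean $\sigma_i(t_j)=r$ and $\sigma_{i'}(t_j)=r'$. If there is one, it has exactly $3$ pendants, because if both index pairs of the test coincide, a single parked heavy vertex already means that the test is violated.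

**Step 3 (the path and the model).** We write down the vertical path $P$ from the root.

1. First $a_*$. Then for $j=1,\dots,m$ stage $j$: the $D_j$ pendants of $d_j$ ($\alpha$ first if $j=1$), then $d_j,\ e_j,\ y_{j,j},\ y_{1,j},\dots,y_{j-1,j}$. After stage $m$, $z_0$.
2. For $t=1,\dots,N+1$: $I_t$, then $B_t$. Here $B_t$ is, for $t\le N$, the $g$ pendants of $b_t$ followed by $b_t,x_t,z_t$; and $B_{N+1}$ is the $g$ pendants of $q$ followed by $q$. The interval $I_t$ consists, in order, of:
   (1) the first round-$t$ vertex of each leg $i\in Q_{t-1}$, in order of $i$;
   (2) all other round-$t$ vertices except the parked heavy ones, on each leg in order of index;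
   (3) all pendants of the heavy vertices parked at $t$, leg by leg in order of $i$;
   (4) the heavy vertices parked at $t$, in order of $i$.

For $i\in Q_{t-1}$ the first round-$t$ vertex is the successor of a heavy vertex, so by (O1) it is not heavy; hence (1) and (4) never claim the same vertex. On each leg the vertices appear in order of index. The only vertices of $M$ not on $P$ are the pendants of heavy vertices that are not parked at any round; hang each as a leaf child of its neighbor. All ends of edges are comparable, so this is a model of $M$ with root $a_*$.

Each leg contributes at most $2$ vertices to $I_t$, and at most $6$ pendants are added, so $|I_t|\le 2m+6=O$. At a test round each leg contributes exactly one vertex and at most $3$ pendants are added, so $|I_t|\le m+3$. Thus $|I_t|\le O_t$ always.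

**Step 4 (all spans are within capacity).** We go through the vertices.

- $a_*$: its neighbor $\alpha$ is its child, so the span is $1=c(a_*)-1$.
- Pendants of $d_j$, including $\alpha$, whose only lower neighbor is $d_1$: at most $D_j$. Pendants of $b_t$ and of $q$: at most $g$.
- $d_j,e_j,b_t,x_t$: the only lower neighbor is the next vertex of $P$, so the span is $1$. $q$: all neighbors are above, so $0$.
- $y_{i,j}$ with $j<m$: the only lower neighbor is $y_{i,j+1}$. After $y_{i,j}$ at most $j-1$ vertices of stage $j$ remain; then come $D_{j+1}$ pendants, $d_{j+1}$ and $e_{j+1}$; then $y_{i,j+1}$ is among the first $j+1$ waiters of stage $j+1$. The distance is at most $(j-1)+(D_{j+1}+2)+(j+1)=D_{j+1}+2j+2\le D_{j+1}+2m$.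
- $y_{i,m}$: the lower neighbor $p_{i,1}$ lies in $I_1$, as $\lambda_i(1)=1$. The distance is at most $(m-1)+1+O\le C$.
- $z_{t-1}$: the only lower neighbor is $b_t$, at distance $|I_t|+g+1\le O_t+g+1=c(z_{t-1})$.
- Non-heavy $p_{i,l}$: the only lower neighbor is its successor, which is in the same or the next interval, or is $q$ (for $l=\ell$, in $I_{N+1}$). The distance is at most $(O-1)+(g+3)+O\le C$.
- Heavy, not parked: then its successor belongs to the same round, hence to the same $I_t$, at distance at most $O-1$, and there are at most $6$ pendants at distance $1$. The span is at most $(O-1)+6=2m+11\le 4m+17=g+5$.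
- Heavy, parked at $t$: then $t\le N$, since $p_{i,\ell}$, parked at $N+1$, is not heavy. All its pendants are above it, and its successor is in part (1) of $I_{t+1}$. If it is the $h$-th of the $|Q_t|\le 2$ vertices in part (4) of $I_t$, its successor is the $h$-th in part (1) of $I_{t+1}$, so the distance is $(|Q_t|-h)+(g+3)+h\le g+5$.
- Pendants placed in (3): with a single parked heavy vertex, the distance to it is at most its number of pendants, at most $6$. With two ($3+3$ pendants, then the first vertex, then the second) it is at most $6$ for pendants of the first and at most $4$ for pendants of the second. Hung pendants have span $0$.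

So this is a $c$-model with root $a_*$ and $\mathrm{span}(a_*)=c(a_*)-1$, and $ts(G)\le k$ by Lemma 3(i).

## 9. From a model to a counter solution

Now suppose $ts(G)\le k$. By Lemmas 3(ii) and 2, $M$ has a normal $c$-model $T$. Fix it. We show that $T$ must look essentially like the path of Section 8. For vertices $u,v$ of $M$, $[u,v]$ denotes the path of $M$ between them.

### Gates

The first tool determines how a vertex of capacity $1$ with many pendants sits in $T$.

**Lemma 4.** Let $b$ be a vertex of capacity $1$ whose neighbors are: $r\ge 2$ vertices of capacity $r$, called guards (they may have further neighbors); a vertex $e$ of capacity $1$ with neighbors $b,y$ only; and possibly one more vertex $u$. Then one of the following holds: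

(A) $e$ is a child of $b$, and the $r$ nearest vertices above $b$ are exactly the guards of $b$; or
(B) $b$ is a child of $e$, $y$ is above $e$, and $d(y,e)\ge r$.

In both cases $u$ (if it exists) is above $b$ with $d(u,b)\ge r+1$. In case (A), every non-guard above $b$ is at distance at least $r+1$ from $b$.

Example. For $r=2$ with guards $h_1,h_2$ and no $u$, the chain $h_1,h_2,b,e,y$ is of type (A), and $y,h_1,e,b,h_2$ is of type (B), where $d(y,e)=2$. So (B) is excluded only if $y$ has too little capacity.

*Proof.* By (F1), at most one neighbor of $b$ is below $b$, and a guard above $b$ has distance at most $r$ from $b$.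

Suppose $e$ is below $b$. Then $e$ is a child of $b$ since $c(b)=1$, and all other neighbors are above $b$. The $r$ guards are at distinct distances at most $r$, so they occupy exactly the distances $1,\dots,r$. This is (A), and every non-guard above $b$, in particular $u$, is at distance at least $r+1$.

Suppose $e$ is above $b$. Since $\mathrm{span}(e)\le 1$, $b$ is a child of $e$ and the only lower neighbor of $e$, so $y$ is above $e$. At least $r-1$ guards are above $b$ at distances at most $r$, and distance $1$ is taken by $e$. So exactly $r-1$ guards are above $b$, at distances $2,\dots,r$. The remaining guard is the unique lower neighbor of $b$, so $u$ is above $b$. Both $u$ and $y$ are above $b$ and different from $e$ and from the guards ($y$ is not a guard because $M$ has no triangle), hence at distance at least $r+1$ from $b$. So $d(y,e)=d(y,b)-1\ge r$. This is (B). $\square$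

### The clock lies on the path to $q$

**Lemma 5.** Let $P$ be the path from the root of $T$ to $q$. Then $P$ contains $z_0,I_1,B_1,I_2,B_2,\dots,I_{N+1},B_{N+1}$ consecutively in this order, ending with $q$. Here, for $t\le N$, $B_t$ consists of $g+3$ consecutive vertices: the $g$ pendants of $b_t$ (in some order), then $b_t,x_t,z_t$. $B_{N+1}$ consists of the $g$ pendants of $q$, then $q$. The sets $I_t$ are (possibly empty) with $|I_t|\le O_t$.

**Step 1 (every $z_{t-1}$ is above $b_t$, at distance at least $g+1$).** As $c(q)=0$, all neighbors of $q$ are above $q$. Its $g$ pendants have capacity $g$, so they are the $g$ nearest vertices above $q$, and $d(z_N,q)\ge g+1$. For $t\le N$ apply Lemma 4 to $b_t$ with $r=g$, its pendants as guards, $e=x_t$, $y=z_t$, $u=z_{t-1}$.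

**Step 2 (case (B) does not occur).** If (B) held for $b_t$, then $x_t$ would be a lower neighbor of $z_t$ at distance at least $g$, and by Step 1 $b_{t+1}$ is a lower neighbor of $z_t$ at distance at least $g+1$. By (F2), $\mathrm{span}(z_t)\ge g+(g+1)>O+g+1\ge c(z_t)$, a contradiction. So (A) holds: $x_t$ is a child of $b_t$, and the pendants of $b_t$ are the $g$ nearest vertices above it.

**Step 3 ($z_t$ is a child of $x_t$).** If $z_t$ were above $x_t$, it would be above $b_t$, since $b_t$ is the parent of $x_t$; being a non-guard it has $d(z_t,b_t)\ge g+1$, so $d(z_t,x_t)\ge g+2$ and $\mathrm{span}(z_t)\ge(g+2)+(g+1)>c(z_t)$ by (F2), a contradiction. So $z_t$ is below $x_t$, and it is a child of $x_t$ since $c(x_t)=1$.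

**Step 4 (assembly).** Thus $z_0,b_1,x_1,z_1,b_2,\dots,z_N,q$ are in this order from top to bottom on one vertical path, which ends at $q$; so they lie on $P$, with the stated blocks. The vertices between $z_{t-1}$ and $B_t$ form $I_t$, and
$$|I_t|=d(z_{t-1},b_t)-g-1\le c(z_{t-1})-g-1=O_t.\qquad\square$$

### The legs start above the clock

**Lemma 6.** For each $i$, the $D_i$ pendants of $d_i$, then $d_i,e_i,y_{i,i}$, are $D_i+3$ consecutive vertices of $P$, and they lie above $z_0$.

**Step 1 (the gate at $d_i$).** Apply Lemma 4 to $d_i$ with $r=D_i$; the guards are the $D_i$ pendants (including $\alpha$ for $i=1$), $e=e_i$, $y=y_{i,i}$, and there is no $u$. Case (B) would give $\mathrm{span}(y_{i,i})\ge D_i>c(y_{i,i})$ by (F1) and (O2), so (A) holds.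

**Step 2 (no $u\in Y_i$ is above $d_i$).** This will fix the orientation of the leg. Otherwise take such a $u$ closest to $d_i$ along the leg, and let $u'\in Y_i\cup\{e_i\}$ be the next vertex toward $d_i$. The topmost vertex of $[u',d_i]$ is $d_i$ or above $d_i$. No vertex of $Y_i$ in $[u',d_i]$ is above $d_i$ by the choice of $u$, and $e_i$ is below $d_i$. So the topmost vertex is $d_i$, and $u'$ is below $d_i$. As $u$ is a non-guard above $d_i$, Lemma 4 gives $d(u,d_i)\ge D_i+1$, so $d(u,u')\ge D_i+2>c(u)$, contradicting (F1).

**Step 3 ($e_i$ and $y_{i,i}$ lie on $P$).** Let $\tau$ be the topmost vertex of $[e_i,q]$, whose vertices are $e_i$, those of $Y_i$, and $q$. Then $\tau\ne q$, as $p_{i,\ell}$ is above $q$. Since $\tau$ equals or is above $e_i$, and $d_i$ is above $e_i$, $\tau$ is comparable with $d_i$. It is not above $d_i$ by Step 2 (and $e_i$ is below $d_i$), and it is not $d_i$, so it is below $d_i$. As $e_i$ is a child of $d_i$, $\tau=e_i$. So $q\in T_{e_i}$, i.e. $e_i\in P$. Also $y_{i,i}\in T_{e_i}$ is below $e_i$, hence a child of $e_i$ since $c(e_i)=1$. The topmost vertex of $[y_{i,i},q]$ is below $e_i$ and equals or is above the child $y_{i,i}$ of $e_i$, so it is $y_{i,i}$. Hence $q\in T_{y_{i,i}}$ and $y_{i,i}\in P$.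

**Step 4 (the run does not fit into an interval).** By (A) and Step 3, the pendants of $d_i$, $d_i$, $e_i$, $y_{i,i}$ are $D_i+3>O$ consecutive vertices of $P$. They contain neither $z_0$ nor any vertex of a block $B_t$. So they lie above $z_0$ or inside one $I_t$; the latter is impossible since $|I_t|\le O$. $\square$

### Each leg moves inward by bounded jumps

Call the direction from $d_i$ to $q$ on leg $i$ inward.

**Lemma 7.** Let $u\in Y_i\cap P$.
(1) Every vertex of $(Y_i\cup\{q\})\cap P$ below $u$ is inward of $u$.
(2) Let $v$ be the first vertex of $(Y_i\cup\{q\})\cap P$ below $u$. Then $d(u,v)\le c(u)-(\text{number of pendants of }u\text{ below }u)$.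

*Proof.* (1) Let $w$ be the child of $u$ on $P$. $T_w$ is connected in $M$, avoids $u$, and contains $q$ and all vertices of $P$ below $u$. So these lie in the component of $M-u$ that contains $q$.

(2) Let $u^+$ be the inward neighbor of $u$. First, no vertex $v'$ of $[u^+,q]$ is above $u$. The vertex $q$ is not, being the last vertex of $P$. A $v'\in Y_i$ above $u$ would lie on $P$ with $u$ below it, so by (1) $u$ would be inward of $v'$; but $v'$ is inward of $u$. Now let $f$ be the topmost vertex of $[u^+,q]$. It equals $q$ or is above $q$, so it is on $P$ and comparable with $u$; it is not above $u$ and not $u$, so it is below $u$. By (1), all vertices of $(Y_i\cup\{q\})\cap P$ below $u$ lie in $[u^+,q]\subseteq T_f$. So $f$ is the first of them, i.e. $f=v$. Hence $u^+\in T_v$, so $u^+$ is a lower neighbor of $u$ and $d(u,v)\le d(u,u^+)$. By (F2), $d(u,u^+)$ plus the number of pendants of $u$ below $u$ is at most $\mathrm{span}(u)\le c(u)$. $\square$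

### Reading the counters

For $1\le t\le N+1$ let $\pi_i(t)$ be the last vertex of $Y_i\cap P$ above block $B_t$; it exists since $y_{i,i}$ is above $z_0$ by Lemma 6. Blocks contain no vertex of $Y_i$. By Lemma 7(1), $\pi_i(t)$ moves weakly inward as $t$ increases; in particular, the values of $t$ with the same $\pi_i(t)$ are consecutive.

**Step 1 (no $p$-vertex is $\pi_i(t)$ for two values of $t$).** This forces every leg to advance in every round. Otherwise $u=\pi_i(t)=\pi_i(t+1)$ for some $p$-vertex $u$ and some $t$. The vertex $v$ following $u$ in $(Y_i\cup\{q\})\cap P$ lies below $B_{t+1}$, or $t=N$ and $v=q$. So all $g+3$ vertices of $B_t$ and at least $g$ vertices of $B_{t+1}$ lie strictly between $u$ and $v$, and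
$$d(u,v)\ge(g+3)+g+1=2g+4>C\ge c(u),$$
contradicting Lemma 7(2).

**Step 2 (waiters are used up after $\Lambda$ rounds).** If a waiter $u$ equals $\pi_i(t)$ for $r$ values of $t$, then at least $g$ vertices of each of these $r$ blocks lie strictly between $u$ and the following vertex $v$, so $rg+1\le d(u,v)\le c(u)\le k$ and $r<k$. A leg has at most $m$ waiters, and they precede the $p$-vertices in the inward direction. So the rounds $t$ for which $\pi_i(t)$ is a waiter form an initial segment $1,\dots,T_i$ (possibly empty) with $T_i\le mk=\Lambda$.

**Step 3 (the counter).** For $t>T_i$ write $\pi_i(t)=p_{i,\lambda_i(t)}$ and $\sigma_i(t)=\lambda_i(t)-t$. By Step 1 and monotonicity, $\lambda_i$ is strictly increasing, so $\sigma_i$ is nondecreasing for $t>T_i$. Moreover $\sigma_i(T_i+1)\ge1-(T_i+1)\ge-\Lambda$, and $\lambda_i(N+1)\le\ell=N+1+\nu$. Hence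
$$-\Lambda\le\sigma_i(t)\le\nu\qquad\text{for all }t>T_i. \tag{2}$$

### No test is violated

**Lemma 8.** For every test $j=(i,r,i',r')$ it is not the case that both $\sigma_i(t_j)=r$ and $\sigma_{i'}(t_j)=r'$.

**Step 1 (each leg has a vertex in $I_{t_j}$).** We count the vertices of the short interval. Suppose both equalities hold. Since $t_j-1>\Lambda$, for each leg $h$ the vertices $\pi_h(t_j-1)$ and $\pi_h(t_j)$ are $p$-vertices, and they are different. If $\pi_h(t_j)$ were above $B_{t_j-1}$, it would equal $\pi_h(t_j-1)$. So it lies between $B_{t_j-1}$ and $B_{t_j}$, i.e. in $I_{t_j}$. This gives $m$ vertices of $I_{t_j}$.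

**Step 2 (heavy vertices bring pendants).** Let $u$ be $\pi_i(t_j)=p_{i,t_j+r}$ or $\pi_{i'}(t_j)=p_{i',t_j+r'}$; it is heavy. Let $v$ be as in Lemma 7(2). As $t_j\le N$, $q$ is not in $B_{t_j}$, so $v$ is below $B_{t_j}$ and all $g+3$ vertices of $B_{t_j}$ lie strictly between $u$ and $v$. Hence
$$g+4\le d(u,v)\le g+5-(\text{number of pendants of }u\text{ below }u),$$
and at most one pendant of $u$ is below $u$. The others are above $u$, at distance at most $6<g+3$, since they have capacity $6$. The interval $I_{t_j}$ is immediately preceded on $P$ by the $g+3$ vertices of $B_{t_j-1}$, which contain no pendant of a heavy vertex. So these pendants are in $I_{t_j}$.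

**Step 3 (too many vertices).** If the two heavy vertices are distinct, each has $3$ pendants, which gives at least $2+2$ further vertices of $I_{t_j}$. If they coincide, the vertex has $6$ pendants, which gives at least $5$. So $|I_{t_j}|\ge m+4>m+3=O_{t_j}$, contradicting Lemma 5. $\square$

### The solution of the CC instance

**Step 1 (the squeeze tests make the counters nonnegative).** The squeeze tests for leg $i$ are executed for $r=-\Lambda,\dots,-1$ in increasing order, at rounds greater than $\Lambda\ge T_i$. By (2), $\sigma_i\ge-\Lambda$ at the first of them. If $\sigma_i\ge r$ at the test for $r$, then Lemma 8, applied to $(i,r,i,r)$, gives $\sigma_i\ne r$ there, so $\sigma_i\ge r+1$ from this round onward, as $\sigma_i$ is nondecreasing. By induction $\sigma_i\ge 0$ at all rounds after the squeeze tests, and $\sigma_i\le\nu$ by (2).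

**Step 2 (the vectors).** The vectors $(\sigma_1(t_j),\dots,\sigma_m(t_j))$ over the CC tests $j$ are nondecreasing, lie in $\{0,\dots,\nu\}^m$, and by Lemma 8 violate no test. So the CC instance is a yes-instance.

Together with Section 8 and (O3) this proves Theorem 1, and with Section 5 it proves Theorem 2. $\blacksquare$

## 10. Lower bounds under ETH and XNLP-hardness

Part (c) of Theorem 3 was proved in Section 4. It remains to prove (a) and (b).

**Step 1 (part (a)).** We track how $k$ depends on $m$. Under ETH, Clique on $N_0$ vertices with solution size $m$ has no $f(m)N_0^{o(m)}$ algorithm (Chen, Huang, Kanj, Xia, *J. Comput. Syst. Sci.* 72 (2006)). The same holds for Multicolored Clique with $m$ classes: take $m$ copies of the vertex set, and join copies of adjacent vertices in different classes; cliques of size $m$ correspond to multicolored cliques. The reduction of Section 5 followed by Theorem 1 yields $|V(G)|\le F(m)N_0^{O(1)}$ and $k=2m^2+7m+27\le 36m^2$, so $\sqrt k\le 6m$. An $f(k)|V(G)|^{o(\sqrt k)}$ algorithm would run in time $f(k)\,\bigl(F(m)N_0^{O(1)}\bigr)^{o(m)}$, which together with the time of the reduction is $f'(m)N_0^{o(m)}$. This contradicts the bound for Multicolored Clique.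

**Step 2 (part (b): the source problem).** CC is the problem Accepting NNCCM (Nondeterministic Nondecreasing Checking Counter Machine), parameterized by the number of counters. It is XNLP-complete under parameterized logspace reductions, and it is W[$t$]-hard for all $t$ (Bodlaender, Groenland, Nederlof, Swennenhuis, *Parameterized Problems Complete for Nondeterministic FPT time and Logarithmic Space*, FOCS 2021). Theorem 1 is a parameterized reduction, which gives W[$t$]-hardness for every $t$.

**Step 3 (part (b): small space).** For XNLP-hardness it remains to see that $G$ can be written out in space $F'(m)+O(\log(\text{input}))$. Name each vertex of $M$ by its type and a bounded number of indices of size $F'(m)\,\mathrm{poly}(\text{input})$; these take the stated space. Name each vertex of $G$ that lies in a copy of $M$ by its name in $M$ and the number of the copy. Name each vertex of a copy of $H$ by the copy of $M$, the vertex it is attached to, the number of the copy of $H$, and a word of length at most $L$ over $[k]$ (the way from the root of $H$), which takes $F'(m)$ bits. The capacity of a vertex and the adjacency of two named vertices are determined by comparing indices. Whether $p_{i,l}$ is heavy and has $3$ or $6$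 pendants, and whether $t$ is a test round, is found by scanning the list of non-deleted tests with a counter. So all vertices and edges can be enumerated in the stated space. This proves Theorem 3. $\blacksquare$
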